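# Formality of the no-three-equal configuration spaces of the line

Cohomology and homology have real coefficients throughout, and $[n]=\{1,\dots,n\}$.

## 1. Differential graded algebras, formality and 1-formality

**Definition (cdga).** A *commutative differential graded algebra* is a graded algebra $A=\bigoplus_{i\ge 0}A^i$ over $\mathbb R$ with $ab=(-1)^{|a||b|}ba$ and a derivation $d:A^i\to A^{i+1}$ with $d^2=0$. A *quasi-isomorphism* is a map of cdgas that induces an isomorphism on cohomology.

*Example.* The de Rham algebra $\Omega^*(M)$ of a manifold is a cdga. So is its cohomology ring with zero differential, written $(H^*(M),0)$.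

**Definition (formal).** A manifold $M$ is *formal* if $\Omega^*(M)$ and $(H^*(M),0)$ are joined by a chain of quasi-isomorphisms of cdgas, with arrows in either direction (a zigzag).

One may use piecewise polynomial forms over $\mathbb Q$ instead. Rational formality gives real formality by extension of scalars, and the two notions are equivalent. We work over $\mathbb R$.

*Example.* For $S^1$, let $B=\mathbb R\cdot 1\oplus\mathbb R\, d\theta\subset\Omega^*(S^1)$. The inclusion is a quasi-isomorphism, and $B\cong H^*(S^1)$ has zero differential, so $S^1$ is formal. The same argument gives a criterion that we shall use repeatedly.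

**Criterion (1).** *Let $B\subset\Omega^*(M)$ be a graded subspace containing $1$, closed under $\wedge$, consisting of closed forms, and mapping bijectively onto $H^*(M)$. Then $M$ is formal.* Indeed $d=0$ on $B$, so $B\to(H^*(M),0)$ is an isomorphism of cdgas and $B\hookrightarrow \Omega^*(M)$ is a quasi-isomorphism.

**Definition (1-formal).** A map of cdgas is a *1-quasi-isomorphism* if it is an isomorphism on $H^0$ and $H^1$ and injective on $H^2$. A cdga $A$ is *1-formal* if $A$ and $(H^*(A),0)$ are joined by a zigzag of 1-quasi-isomorphisms. A manifold is 1-formal if its de Rham algebra is.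

Every quasi-isomorphism is a 1-quasi-isomorphism, so formal implies 1-formal.

*Example.* If $M$ is simply connected, the unit maps $\mathbb R\to\Omega^*(M)$ and $\mathbb R\to (H^*(M),0)$ are 1-quasi-isomorphisms, since $H^1(M)=0$. So $M$ is 1-formal.

*Example of a cdga that is not 1-formal.* Let $A=\Lambda(x,y,z)$ with generators of degree $1$ and $dx=dy=0$, $dz=xy$. Section 9 contains the proof that $A$ is not 1-formal. It is a small model of the main argument.

## 2. The space $\mathrm{Conf}_3(\mathbb R,n)$

**Definition.** For $n\ge3$,
$$M_n=\mathrm{Conf}_3(\mathbb R,n)=\mathbb R^n\setminus\{x : x_i=x_j=x_k\text{ for some distinct }i,j,k\}.$$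
A point of $M_n$ is a configuration of $n$ labeled points on the line in which two may coincide, even several disjoint pairs at once, but never three. The group $PP_n=\pi_1(M_n)$ is the *plane pure braid group*.

We remove finitely many subspaces of codimension two, so $M_n$ is connected.

*Example $n=3$.* $M_3$ is $\mathbb R^3$ minus the diagonal line. It is homotopy equivalent to $S^1$, and $PP_3=\mathbb Z$.

*Example $n=4$.* Dividing by translations leaves $\mathbb R^3=\{y\in\mathbb R^4:\sum y_i=0\}$ minus the four lines spanned by $(1,1,1,-3)$ and its permutations. Radially, this is a 2-sphere minus $8$ points. So $M_4$ is homotopy equivalent to a wedge of $7$ circles, and $PP_4$ is free of rank $7$.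

We use as known that $H^*(M_n)$ is generated in degree $1$; this enters only for $n\le 6$. It is also known that $M_n$ is a $K(\pi,1)$, but the proof does not need that.

With the definitions in place: it is known that $M_n$ is formal for small $n$, and the following conjecture has been made (the source is "Curvas y trenzas planas sin auto-intersecciones triples", repositorio.cinvestav.mx): *$\mathrm{Conf}_3(\mathbb R,n)$ is a formal space for any $n$.* Is it true? The answer is no, and the exact range is known.

**Theorem.** *If $n\ge7$, then $M_n$ is not formal, and not even 1-formal. If $3\le n\le6$, then $M_n$ is formal. Hence $M_n$ is formal $\iff$ $M_n$ is 1-formal $\iff$ $n\le6$.*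

## 3. Hypersurfaces of coincidence and their closed one-forms

We want closed 1-forms so explicit that we can see when their products vanish.

**Definition.** For a decomposition $[n]=D\sqcup\{a,b\}\sqcup C$ put
$$H(D|ab|C)=\{x\in M_n:\ x_a=x_b,\ x_d<x_a\ (d\in D),\ x_c>x_a\ (c\in C)\}.$$
Its *type* is $|D|$. We coorient it by $x_a-x_b$: a crossing is *positive* if $x_a-x_b$ goes from negative to positive. (So $H(D|ab|C)=H(D|ba|C)$ as sets, with opposite coorientations.)

This is a smooth hypersurface. It is closed in $M_n$: at a limit point outside it, some $x_d$ or $x_c$ would equal $x_a=x_b$, and such a point is not in $M_n$.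

*Example.* In $M_4$, think of the eight punctures of the sphere as the vertices of a cube. The puncture "three coordinates equal, $x_c$ above" is joined to "three coordinates equal, $x_d$ below" ($d\ne c$) by the arc $H(d|ab|c)$. The twelve type-1 hypersurfaces are the edges of the cube. The arcs $H(\emptyset|12|34)$ and $H(12|34|\emptyset)$ are the two diagonals of one face, and they cross where $x_1=x_2<x_3=x_4$.

**Disjointness (2).** *If two distinct hypersurfaces $H(D|ab|C)$ and $H(D'|a'b'|C')$ meet, then $D\cup\{a,b\}\subset D'$ or $D'\cup\{a',b'\}\subset D$. In particular, their types differ by at least $2$.*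

*Proof.* Let $x$ be in both, with $v=x_a=x_b$ and $v'=x_{a'}=x_{b'}$. Then $D=\{i:x_i<v\}$ and $D\cup\{a,b\}=\{i:x_i\le v\}$, and likewise for $v'$. If $v=v'$, the hypersurfaces coincide. If $v<v'$, then $\{x_i\le v\}\subset\{x_i<v'\}$, which is the first inclusion. If $v>v'$, we get the second. $\square$

**Construction of the forms.** The aim is a closed 1-form $\omega_H$, supported near $H$, whose integral over a loop counts crossings of $H$. Put
$$V_H=\{x\in M_n:\ x_d<\min(x_a,x_b)\ (d\in D),\ x_c>\max(x_a,x_b)\ (c\in C)\},\qquad V_H^+=V_H\cap\{x_a>x_b\}.$$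
This is an open neighborhood of $H$, and $H=V_H\cap\{x_a=x_b\}$. The hypersurfaces are finitely many closed sets in a metric space. So we can choose open $V'_H$ with $H\subset V_H'\subset V_H$ and $V'_H\cap V'_{H'}=\emptyset$ whenever $H\cap H'=\emptyset$: separate each disjoint pair, then intersect. Choose a smooth $u_H:M_n\to[0,1]$ with $u_H=1$ near $H$ and $\operatorname{supp}u_H\subset V'_H$. Define
$$\omega_H=-du_H\ \text{ on }V_H^+,\qquad \omega_H=0\ \text{ elsewhere}.$$

*It is smooth and closed.* A point of the closure of $V_H^+$ that is not in $V_H^+$ lies either on $H$, where $u_H$ is locally constant, or outside $V_H$, hence outside $\operatorname{supp}u_H$. In both cases $du_H=0$ nearby, so the two definitions fit. Locally $\omega_H$ is $-du_H$ or $0$, so it is closed.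

*It counts crossings.* Let $s_H=u_H\cdot 1_{V_H^+}$. Off $H$, the function $s_H$ is smooth and $\omega_H=-ds_H$. Across $H$ it jumps by $+1$ at a positive crossing. The total change of $s_H$ around a loop is $0$. Hence, for a piecewise smooth loop $\gamma$ crossing $H$ transversally finitely often,
$$\int_\gamma\omega_H=\text{signed number of crossings of }H. \tag{3}$$

Write $[D|ab|C]\in H^1(M_n)$ for the class of $\omega_H$. Since $H^1(M_n)=\mathrm{Hom}(H_1(M_n),\mathbb R)$, formula (3) shows $[D|ab|C]=-[D|ba|C]$. Moreover,
$$H\cap H'=\emptyset\ \Longrightarrow\ \omega_H\wedge\omega_{H'}=0, \tag{4}$$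
because the supports are disjoint. Of course $\omega_H\wedge\omega_H=0$ too.

**Rotation rule (5).** Let three coordinates $(x_p,x_q,x_r)$ move as $(c,c,c)+y$, where $y$ runs once around a circle centered at $0$ in $\{y\in\mathbb R^3:y_1+y_2+y_3=0\}$, the other coordinates being fixed away from these three. The three coordinates are never all equal. The linear function $x_p-x_q$ has exactly two zeros on the circle, both simple and antipodal: $y=(s,s,-2s)$ for one positive and one negative $s$. So the coincidence $x_p=x_q$ occurs exactly twice, transversally, once with $x_r$ below and once with $x_r$ above.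

## 4. Linear relations between hypersurface classes

**Relation (6).** *For $a\in[n]$ and $D\sqcup C=[n]\setminus\{a\}$,*
$$\sum_{d\in D}[D\setminus d\,|\,ad\,|\,C]=\sum_{c\in C}[D\,|\,ac\,|\,C\setminus c].$$

*Proof.* We compare both sides on a loop by following one indicator function. Every loop in $M_n$ is homotopic to a PL loop whose vertices lie on no hyperplane $x_i=x_j$ and whose edges avoid all sets $\{x_i=x_j,\ x_k=x_l\}$ with $\{i,j\}\neq\{k,l\}$. Indeed, if $L$ is such a subspace, of codimension at least $2$, and $v$ is a vertex already chosen, then the next vertices $v'$ for which the segment $vv'$ meets $L$ lie in the proper affine subspace spanned by $v$ and $L$, so a small perturbation avoids them. Such a loop crosses hyperplanes transversally, one at a time.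

Let $U=\{x_d<x_a<x_c\text{ for all }d\in D,c\in C\}$. The indicator $1_U$ can change only when $x_a$ meets some $x_d$ or some $x_c$ while all other inequalities hold strictly. These are exactly the crossings of the hypersurfaces in the formula. A positive crossing of $H(D\setminus d|ad|C)$ makes $x_a-x_d$ positive and enters $U$. A positive crossing of $H(D|ac|C\setminus c)$ makes $x_a-x_c$ positive and leaves $U$. The net change of $1_U$ around a loop is $0$, so by (3) both sides agree on the loop. $\square$

*Example.* For $n=3$, $a=1$, $D=\{2\}$, $C=\{3\}$: $[\emptyset|12|3]=[2|13|\emptyset]$. Modulo translations these are two rays in the punctured plane, and both count the winding number up to sign.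

**Reduction of types (7).** *For $n\ge4$, every class of type $0$ or $n-2$ is a combination of classes of types $1,\dots,n-3$.* Relation (6) with $D=\{d\}$ reads $[\emptyset|ad|C]=\sum_c[d|ac|C\setminus c]$, so type $0$ reduces to type $1$. With $C=\{c\}$ it reads $[D|ac|\emptyset]=\sum_d[D\setminus d|ad|c]$, so type $n-2$ reduces to type $n-3$.

## 5. Hypersurface classes span $H^1(M_n)$

**Proposition (8).** *For every $n\ge3$, the classes $[D|ab|C]$ span $H^1(M_n)$.*

**Step 1: meridians span $H_1$.** The purpose is a spanning set that we can pair with hypersurfaces. For $[n]=U\sqcup T\sqcup V$ with $|T|=3$, consider the set of points whose $T$-coordinates are equal, with those of $U$ smaller and those of $V$ larger, and with no other triple coincidence. It is a convex set minus subspaces of relative codimension at least $2$, hence connected. Orient the plane $\{y\in\mathbb R^T:\sum y=0\}$. A small circle in this normal plane around a point of the set then defines a class $a(U,T,V)\in H_1(M_n)$, independent of the point; another orientation changes its sign. Enlarging the circle, we may represent it by rotating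 $T$ around $0$, with $U$ fixed at distinct points to the left and $V$ at distinct points to the right.

A smooth loop in $M_n$ bounds a smooth disc in $\mathbb R^n$. By transversality we may perturb the disc, keeping its boundary, to be transverse to the codimension-two subspaces $\{x_p=x_q=x_r\}$ and to miss the sets with an additional coincidence, since these have codimension at least $3$. So it meets the removed set in finitely many points, each on one of the connected sets above. Near such a point the disc maps diffeomorphically to the normal plane, so a small loop around it represents $\pm a(U,T,V)$. Removing small discs, we see that the loop is homologous in $M_n$ to a sum of such classes.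

**Step 2: relations from 4-sets.** Let $[n]=U\sqcup Q\sqcup V$ with $|Q|=4$. Fix $U$ and $V$ at distinct points far left and right, and let the coordinates of $Q$ move on a small 2-sphere around $0$ in $\{y\in\mathbb R^Q:\sum y=0\}$. The sphere meets the four lines where three coordinates agree in $8$ points, transversally. For each $y\in Q$ the triple $Q\setminus y$ coincides once with $y$ above and once with $y$ below. Removing small discs around the $8$ points leaves a surface in $M_n$, whose boundary gives
$$\sum_{y\in Q}\big(\pm a(U,Q\setminus y,V\cup y)\pm a(U\cup y,Q\setminus y,V)\big)=0. \tag{9}$$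

**Step 3: a smaller spanning set.** *The $a(U,T,V)$ with $\max(U\cup T)\in T$ span $H_1(M_n)$.* We show by induction on $|U|$ that each $a(U,T,V)$ lies in their span. If $U=\emptyset$, it is one of them. Suppose $x=\max(U\cup T)\in U$. Apply (9) to $(U\setminus x,\ T\cup x,\ V)$. The terms with $y=x$ are $a(U\setminus x,T,V\cup x)$, which has smaller $|U|$, and $a(U,T,V)$ itself. For $y\in T$, the triple of either term contains $x$, and the union in question is $(U\cup T)\setminus y$ or $U\cup T$, whose maximum is $x$. So those terms are in the family.

**Step 4: a triangular pairing.** By (3) and the rotation rule (5), $[D|bc|C]$ takes the value $\pm1$ on $a(U,T,V)$ if $T=\{b,c,r\}$ for some $r$ and $D\in\{U,\ U\cup r\}$, and $0$ otherwise. To a member $a(U,T,V)$ of the family of Step 3, with $I=U\cup T$, $m=\max I$ and $T=\{p,q,m\}$, associate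
$$h=[\,I\setminus\{p,q\}\ |\ pq\ |\ [n]\setminus I\,].$$
Here $I\setminus\{p,q\}=U\cup m$, so $h(a(U,T,V))=\pm1$. Suppose $h$ is nonzero on a member $a(U'',T'',V'')$. Then $T''=\{p,q,r\}$, and either $I\setminus\{p,q\}=U''\cup r$, so that $U''\cup T''=I$, or $I\setminus\{p,q\}=U''$, so that $U''\cup T''=I\cup r$ with $r\notin I$. In the first case $m=\max I$ must lie in $T''$, so $r=m$ and we have the same member. In the second case the union has one more element. Ordered by $|I|$, the matrix of pairings is triangular with diagonal entries $\pm1$, hence invertible. So the family is a basis of $H_1(M_n)$, and the classes $h$ form a basis of $H^1(M_n)$. $\square$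

*Check.* Counting pairs $(I,T)$ with $\max I\in T\subset I$ gives $\dim H^1(M_n)=\sum_k\binom nk\binom{k-1}2$. This is $1,7,31,111$ for $n=3,4,5,6$, which agrees with Section 2 for $n=3,4$.

## 6. Algebras of closed forms for $n\le 6$

The natural attempt to prove formality is now clear: choose a basis of $H^1$ among the $\omega_H$ so that Criterion (1) applies. We try it.

**The case $n=3$.** $M_3\simeq S^1$. By (8) and (6), one form $\omega_H$ spans $H^1$, and $B=\langle1,\omega_H\rangle$ satisfies Criterion (1).

**The cases $n=4,5$.** By (7) and (8), the types $1,\dots,n-3\le 2$ span $H^1$. These types differ by at most $1$, so by (2) and (4) all products of the corresponding forms vanish. Choose a basis of $H^1$ among these forms and let $B$ be its span together with $1$. It is a subalgebra of closed forms. Since $H^*(M_n)$ is generated in degree $1$ and all products of the basis vanish, $H^{\ge2}(M_n)=0$. So $B\to H^*(M_n)$ is bijective and $M_n$ is formal.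

Reducing the types matters: on $M_4$ the hypersurfaces $H(\emptyset|12|34)$ and $H(12|34|\emptyset)$ cross, and (4) says nothing about their forms. The edges of the cube are disjoint; the face diagonals are not.

**The case $n=6$.** Types $1,2,3$ span $H^1$, and now types $1$ and $3$ may meet.

*Step 1: thin out types 1 and 3.* The aim is to keep few forms, so that few products remain. Let $T=\{a,d,e\}$ and $C=[6]\setminus T$. Relation (6) with $D=\{d,e\}$ reads
$$[e|ad|C]+[d|ae|C]=\sum_{c\in C}[de|ac|C\setminus c]\in\langle\text{type }2\rangle.$$
Letting each element of $T$ play the role of $a$, we see that, modulo type $2$, the type-1 classes with the same 3-set $T=D\cup\{a,b\}$ agree up to sign. Likewise, (6) with $|D|=3$ and $C=\{c,c'\}$ reads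
$$[D|ac|c']+[D|ac'|c]=\sum_{d\in D}[D\setminus d|ad|C]\in\langle\text{type }2\rangle,$$
so modulo type $2$ all type-3 classes with the same $D$ agree up to sign. For each 3-set $T$ fix one type-1 form $\eta_T$, from some $H(d|ab|[6]\setminus T)$ with $\{d,a,b\}=T$, and one type-3 form $\zeta_T$, from some $H(T|ce|f)$. Then all $\eta_T$, all $\zeta_T$ and the type-2 forms span $H^1$.

*Step 2: products.* By (2) and (4), products of forms whose types differ by at most $1$ vanish. A type-1 hypersurface $H(d|ab|\cdot)$ and a type-3 hypersurface $H(D'|\cdot\cdot|\cdot)$ meet only if $\{d,a,b\}\subset D'$, that is $\{d,a,b\}=D'$. So the only possibly nonzero products of two of these forms are $\eta_T\wedge\zeta_T$. A product of three or more would need three distinct forms with pairwise nonzero products, so all of these vanish.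

*Step 3: the twenty products are independent in $H^2$.* For each $T$, let $T^c=[6]\setminus T$ and let $\mathbb T_T\to M_6$ be the torus that rotates $T$ near $-10$ and, independently, $T^c$ near $10$.

On the first circle ($T$ rotates, $T^c$ fixed) the coinciding pair lies in $T$. A crossing of the hypersurface of $\eta_{T_1}$ has exactly one point $d$ below the pair. This point lies in $T$, so $T_1=T$; and for $T_1=T$ the crossing occurs exactly once by (5). So $\eta_{T_1}$ has period $\pm\delta_{T,T_1}$. The form $\zeta_{T_1}$ would need three points below the pair, and at most one is, so its period is $0$.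

On the second circle ($T^c$ rotates, $T$ fixed) all of $T$ lies below the coinciding pair. So $\eta_{T_1}$ has period $0$. A crossing for $\zeta_{T_1}$ has exactly three points below, which must be $T$, so $T_1=T$, and then it occurs exactly once. The period is $\pm\delta_{T,T_1}$.

Therefore the $40$ classes $\eta_T,\zeta_T$ are linearly independent in $H^1$. On $\mathbb T_T$ they restrict to multiples of the two coordinate classes, so $\int_{\mathbb T_T}\eta_{T_1}\wedge\zeta_{T_1}=\pm\delta_{T,T_1}$. Hence the $20$ classes $[\eta_T\wedge\zeta_T]$ are linearly independent in $H^2$.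

*Step 4: conclusion.* Extend $\{\eta_T,\zeta_T\}$ by type-2 forms to a basis of $H^1$. Let $B$ be the span of $1$, these 1-forms and the $\eta_T\wedge\zeta_T$. By Step 2 it is a subalgebra of closed forms. Since $H^*(M_6)$ is generated in degree $1$, $H^2$ is spanned by the $[\eta_T\wedge\zeta_T]$ and $H^{\ge3}=0$. So $B\to H^*(M_6)$ is bijective, and $M_6$ is formal. This proves the Theorem for $3\le n\le6$.

## 7. Seven classes on $M_7$ and the two representatives of $\tau$

For $n=7$ the types $1,2,3,4$ span $H^1$, and the type pairs $(1,3)$, $(2,4)$, $(1,4)$ may meet. We look for classes on which the method breaks. For $i,j\in\{1,2,3\}$ put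
$$\alpha_i=[\{4\}\,|\,5\,i\,|\,\text{rest}]\ (\text{type }1),\qquad \beta_j=[\text{rest}\,|\,j\,6\,|\,\{7\}]\ (\text{type }4).$$
Relation (6) with $a=2$, $D=\{1,4,5\}$, $C=\{3,6,7\}$ says that one class $\tau$ has two expressions, of types $2$ and $3$:
$$\tau=[45|21|367]+[15|24|367]+[14|25|367]=[145|23|67]+[145|26|37]+[145|27|36]. \tag{10}$$

In $H^2(M_7)$ we have:

* $\alpha_i\alpha_j=0$ and $\beta_i\beta_j=0$ for $i\ne j$, since distinct hypersurfaces of the same type are disjoint;
* $\alpha_i\beta_i=0$, since $\{4,5,i\}\not\subset\{1,\dots,5\}\setminus\{i\}$, and the other inclusion in (2) fails by size;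
* $\tau\alpha_i=0$, using the first expression: types $2$ and $1$;
* $\tau\beta_j=0$, using the second expression: types $3$ and $4$.

Set $(a_1,\dots,a_6)=(\alpha_1,\beta_2,\alpha_3,\beta_1,\alpha_2,\beta_3)$, with indices mod $6$. Two non-neighbors in this cyclic order are two $\alpha$'s, two $\beta$'s, or $\alpha_i$ and $\beta_i$. Hence
$$a_ia_j=0\ \text{ unless } j=i\pm1 \pmod 6,\qquad \tau a_i=0\ \text{ for all }i. \tag{11}$$

**Where the method of Section 6 stops.** Let $\tau'$ and $\tau''$ be the sums of forms $\omega_H$ for the first and second expression in (10), and write $\alpha_i,\beta_j$ also for the forms. Then $\tau'\wedge\alpha_i=0$ and $\tau''\wedge\beta_j=0$ as forms. But (4) does not give $\tau'\wedge\beta_j=0$: for instance $H(45|21|367)$ and $H(1245|36|7)$ meet where $x_4<x_5<x_1=x_2<x_3=x_6<x_7$. No single one of these two forms does both jobs, and they differ by $dF$ for an explicit $F$. With $U=\{x_1,x_4,x_5<x_2<x_3,x_6,x_7\}$, put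
$$F=1_U-\sum_{H\text{ in }\tau'}s_H+\sum_{H\text{ in }\tau''}s_H .$$
At each hypersurface the jumps cancel, by the proof of (6), so $F$ extends to a smooth function, and $dF=\tau'-\tau''$.

What is $F$ on $V'_{\alpha_i}\cap V'_{\beta_j}$, where $i\neq j$ and $k$ is the third index? The functions $s_H$ of $\tau'$ vanish on $V'_{\alpha_i}$ and those of $\tau''$ on $V'_{\beta_j}$, so $F=1_U$ there. On this set $x_4<\{x_5,x_i\}<x_k<\{x_j,x_6\}<x_7$. If $(i,k,j)=(1,2,3)$, this lies in $U$. In the other five orders it is disjoint from $U$, since $2$ is not both above $1$ and below $3$. So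
$$F\,\alpha_i\wedge\beta_j=\alpha_i\wedge\beta_j\ \text{ for }(i,j)=(1,3),\qquad F\,\alpha_i\wedge\beta_j=0\ \text{ for the other five pairs }i\ne j. \tag{12}$$

**Triple Massey products do not see this one pair at a time.** Recall that if $ab=0=bc$ for closed 1-forms up to exact forms, $a\wedge b=dp$ and $b\wedge c=dq$, then $\langle a,b,c\rangle$ is the class of $p\wedge c+a\wedge q$ modulo $aH^1+H^1c$. For $(\alpha_i,\tau',\beta_j)$ take $p=0$ and $q=F\beta_j$, because $\tau'\wedge\beta_j=dF\wedge\beta_j=d(F\beta_j)$. The product is represented by $F\alpha_i\wedge\beta_j$, which by (12) is $0$ or $\alpha_i\wedge\beta_j$. Both lie in the indeterminacy $\alpha_iH^1+H^1\beta_j$, so each of these Massey products contains $0$.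

But try to make all six vanish *with one choice of primitives*. Take the simplest corrections, $p_i=-\lambda_i\alpha_i$ and $q_j=(F+\mu_j)\beta_j$ with constants $\lambda_i,\mu_j$. The representative becomes $(F-\lambda_i+\mu_j)\,\alpha_i\wedge\beta_j$. The five pairs with $F=0$ ask for
$$\lambda_1=\mu_2=\lambda_3=\mu_1=\lambda_2=\mu_3,$$
and the pair $(1,3)$ asks for $\lambda_1-\mu_3=1$. With these corrections, at least, it cannot be done.

So the suspected obstruction lives on a hexagon, whose vertices are the six orders $(i,k,j)$. To turn the suspicion into a proof we must control all corrections and all zigzags at once. The plan is to encode the relations (11) by a Lie algebra $\mathfrak n$, carry a flat $\mathfrak n$-valued connection through the zigzag to $\Omega^*(M)$, and test its holonomy on loops that walk around the hexagon.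

## 8. The hexagon of configurations and seven loops in $M_7$

Fix $x_4=-11$, $x_5=-10$, $x_6=10$, $x_7=11$, and place $1,2,3$ at the spots $-9,0,9$. Write $(ikj)$ for the configuration with $i$ at $-9$, $k$ at $0$, $j$ at $9$. Let
$$c_1=(123),\ c_2=(132),\ c_3=(312),\ c_4=(321),\ c_5=(231),\ c_6=(213),\ c_7=c_1,$$
and let $e_k$ be the straight segment from $c_k$ to $c_{k+1}$. It swaps two points in adjacent spots, and only those two coincide, so it lies in $M_7$.

**Rotations.** Let $r(\theta)$ run once around the circle of radius $\sqrt2$ about $0$ in $\{y\in\mathbb R^3:y_1+y_2+y_3=0\}$, with $r(0)=(-1,0,1)$. Its coordinates have absolute value at most $\sqrt2\cdot\sqrt{2/3}=2/\sqrt3<2$. Define: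

* $L_i$, when $i$ is at $-9$: $(x_4,x_5,x_i)=(-10,-10,-10)+r(\theta)$, the other points fixed;
* $R_j$, when $j$ is at $9$: $(x_j,x_6,x_7)=(10,10,10)+r(\theta)$, the other points fixed.

These are loops in $M_7$. Along $e_1,\dots,e_6$ the unmoved one of $1,2,3$ is: $1$ on the left, $2$ on the right, $3$ on the left, $1$ on the right, $2$ on the left, $3$ on the right. Accordingly attach to the edges the rotations
$$Z_1,\dots,Z_6=L_1,\ R_2,\ L_3,\ R_1,\ L_2,\ R_3 .$$
Let $\ell_k$ and $\ell'_k$ be $Z_k$ based at $c_k$ and at $c_{k+1}$.

**Rotations can be carried along edges.** We may perform $Z_k$ independently of the motion along $e_k$. If $Z_k$ is a left rotation, its cluster stays in $(-12,-8)$, the swapped points stay in $[0,9]$, and $6,7$ sit at $10,11$, so no triple coincidence arises. The right case is the mirror image. This gives a cylinder $[0,1]\times S^1\to M_7$, hence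
$$e_k\,\ell'_k\,e_k^{-1}\simeq\ell_k .$$

**Rotations commute at vertices.** At $c_k=(ikj)$, one of $\ell'_{k-1},\ell_k$ is a left rotation and the other a right rotation. They can be performed independently and span a torus $S^1\times S^1\to M_7$. So $\ell'_{k-1}$ and $\ell_k$ commute in $\pi_1(M_7,c_k)$; at $c_1=c_7$ this concerns $\ell_6'$ and $\ell_1$.

**Transport to $c_1$.** Put $\gamma_k=e_1\cdots e_{k-1}$, $g_k=\gamma_k\ell_k\gamma_k^{-1}$ and $T=e_1\cdots e_6$ in $\pi_1(M_7,c_1)$. For $2\le k\le6$,
$$\gamma_k\ell'_{k-1}\gamma_k^{-1}=\gamma_{k-1}\big(e_{k-1}\ell'_{k-1}e_{k-1}^{-1}\big)\gamma_{k-1}^{-1}=g_{k-1}.$$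
For the last edge, $\gamma_6=Te_6^{-1}$, so $\ell'_6=e_6^{-1}\ell_6e_6=e_6^{-1}\gamma_6^{-1}g_6\gamma_6e_6=T^{-1}g_6T$. Hence
$$[g_{k-1},g_k]=1\ (2\le k\le6),\qquad[\,T^{-1}g_6T,\ g_1]=1. \tag{13}$$
Going once around the hexagon, the last commutation is twisted by $T$. That twist is what will contradict 1-formality.

**Pairings (14).** *After changing signs of the $a_i$,*
$$a_i(g_k)=\delta_{ik},\qquad a_i(T)=0,\qquad\tau(g_k)=0,\qquad\tau(T)=1.$$
A change of signs does not affect (11).

*On $T$.* Only pairs inside $\{1,2,3\}$ coincide. The classes $\alpha_i$ need $x_5=x_i$ and the $\beta_j$ need $x_j=x_6$, so they vanish on $T$. In the first expression (10) for $\tau$, only $[45|21|367]$ can contribute. The coincidence $x_1=x_2$ occurs on $e_3$ and on $e_6$. On $e_3$ the point $3$ is below, so this is not on the hypersurface. On $e_6$ it occurs at $-4.5$, with $4,5$ below and $3,6,7$ above: one transversal crossing, during which $x_2-x_1$ goes from $-9$ to $9$. So $\tau(T)=1$.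

*On $g_k$.* The integrals over $\gamma_k$ and $\gamma_k^{-1}$ cancel, so only the rotation $\ell_k$ counts.

* During $L_i$, the coincidence $x_5=x_i>x_4$ occurs exactly once and transversally, by (5), with all other points above. So $\alpha_i(L_i)=\pm1$. For $j\neq i$, $x_5=x_j$ never occurs, and $x_j=x_6$ never occurs for any $j$. So all other $\alpha$'s and all $\beta$'s vanish.
* During $R_j$, the coincidence $x_j=x_6<x_7$ occurs exactly once and transversally, with all other points below. So $\beta_j(R_j)=\pm1$, and by the same inspection the other $\beta$'s and all $\alpha$'s vanish.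
* For $\tau$, use the first expression. No rotation makes $x_1=x_2$. The coincidences $x_2=x_4$ and $x_2=x_5$ occur only during $L_2$, when $x_1\in\{0,9\}$ is above $x_2$; but $H(15|24|367)$ and $H(14|25|367)$ require $x_1<x_2$. So $\tau(g_k)=0$.

Since $(Z_k)$ and $(a_k)$ list the same indices in the same order, (14) follows. $\square$

## 9. Maurer–Cartan elements and their lifting along 1-quasi-isomorphisms

**The Lie algebra.** Let $\mathfrak k$ be the real Lie algebra generated by $x_1,\dots,x_6,t$ with relations $[x_i,x_{i+1}]=0$, $i$ mod $6$. The relations are homogeneous in each generator, so $\mathfrak k$ is $\mathbb N^7$-graded. Let $\mathfrak n=\mathfrak k/\mathfrak k_{\ge4}=\mathfrak n_1\oplus\mathfrak n_2\oplus\mathfrak n_3$, where the subscript is total degree. It is finite-dimensional and nilpotent. Put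
$$w_i=[x_i,[t,x_{i+1}]]\in\mathfrak n_3 .$$
By Jacobi, $0=[t,[x_i,x_{i+1}]]=[[t,x_i],x_{i+1}]+[x_i,[t,x_{i+1}]]$, so
$$[[t,x_i],x_{i+1}]=-w_i. \tag{15}$$
*Each $w_i$ is nonzero.* Send $x_i\mapsto E_{12}$, $t\mapsto E_{23}$, $x_{i+1}\mapsto E_{34}$ and the other $x_j\mapsto0$. Since $[E_{12},E_{34}]=0$ and every other relation involves a generator sent to $0$, this is a homomorphism $\mathfrak k\to\mathfrak{gl}_4$. It sends $w_i$ to $[E_{12},[E_{23},E_{34}]]=[E_{12},E_{24}]=E_{14}\ne0$. As $\mathfrak k_3\to\mathfrak n_3$ is an isomorphism, $w_i\neq0$ in $\mathfrak n$.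

**Definition (Maurer–Cartan element).** Let $A$ be a cdga and $\mathfrak g=\mathfrak g_1\oplus\dots\oplus\mathfrak g_r$ a finite-dimensional graded nilpotent Lie algebra. On $A\otimes\mathfrak g$ use $d(a\otimes x)=da\otimes x$ and $[a\otimes x,b\otimes y]=ab\otimes[x,y]$. Then
$$MC(A\otimes\mathfrak g)=\{\omega\in A^1\otimes\mathfrak g:\ F(\omega):=d\omega+\tfrac12[\omega,\omega]=0\}.$$
Write $\omega_k$ for the component in $A^1\otimes\mathfrak g_k$. For a Maurer–Cartan element, $d\omega_1=0$.

*Example.* If $d=0$ and $\omega=\sum_i b_i\otimes y_i$, then $\frac12[\omega,\omega]=\sum_{i<j}b_ib_j\otimes[y_i,y_j]$. So $\omega$ is Maurer–Cartan as soon as, for all $i<j$, $b_ib_j=0$ or $[y_i,y_j]=0$.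

**Gauge action.** For $c\in A^0\otimes\mathfrak g$ put
$$e^c*\omega=e^{\mathrm{ad}\,c}\omega-\sum_{m\ge0}\frac{(\mathrm{ad}\,c)^m}{(m+1)!}\,dc .$$
The sums are finite because $\mathrm{ad}\,c$ raises the degree in $\mathfrak g$. We need three properties.

1. *It preserves Maurer–Cartan elements.* Adjoin to the graded Lie algebra $A\otimes\mathfrak g$ an element $\delta$ of degree $1$ with $[\delta,\delta]=0$ and $[\delta,\xi]=d\xi$. Then $[\delta+\omega,\delta+\omega]=2F(\omega)$. Since $[c,\delta]=-dc$, we get $e^{\mathrm{ad}\,c}(\delta+\omega)=\delta+e^c*\omega$. And $e^{\mathrm{ad}\,c}$ is an automorphism of the bracket, because $\mathrm{ad}\,c$ is a nilpotent derivation of degree $0$.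
2. *Central case.* If $f\in A^0\otimes\mathfrak z$ with $\mathfrak z$ central in $\mathfrak g$, then $e^{-f}*\omega=\omega+df$. Since $\mathrm{ad}\,f$ and $\mathrm{ad}\,c$ commute (their commutator is $\mathrm{ad}[f,c]=0$), $e^{-f}*(e^c*\omega)=e^{c-f}*\omega$.
3. *Degree one.* $(e^c*\omega)_1=\omega_1-dc_1$, so the class $[\omega_1]\in H^1(A)\otimes\mathfrak g_1$ does not change.

**Lifting Lemma (16).** *Let $\varphi:A\to B$ be a 1-quasi-isomorphism and $\eta\in MC(B\otimes\mathfrak g)$. There are $\omega\in MC(A\otimes\mathfrak g)$ and $c\in B^0\otimes\mathfrak g$ with $\varphi(\omega)=e^c*\eta$. In particular $\varphi[\omega_1]=[\eta_1]$.*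

*Proof.* Let $\mathfrak g^{(k)}=\mathfrak g/\mathfrak g_{\ge k+1}$, in which $\mathfrak g_k$ is central. We lift one degree at a time, starting from $\mathfrak g^{(0)}=0$. Let $\eta^{(k)}$ be the image of $\eta$. Suppose $\omega^-\in MC(A\otimes\mathfrak g^{(k-1)})$ and $\varphi(\omega^-)=e^c*\eta^{(k-1)}$.

*Set-up.* Lift $c$ to $B^0\otimes\mathfrak g^{(k)}$ and put $\eta'=e^c*\eta^{(k)}$, a Maurer–Cartan element reducing to $\varphi(\omega^-)$. Choose any lift $\omega'\in A^1\otimes\mathfrak g^{(k)}$ of $\omega^-$. Then $F(\omega')\in A^2\otimes\mathfrak g_k$.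

*The obstruction is closed.* Since $d\omega'=F(\omega')-\frac12[\omega',\omega']$,
$$dF(\omega')=[d\omega',\omega']=[F(\omega'),\omega']-\tfrac12[[\omega',\omega'],\omega']=0,$$
the first term by centrality, the second by Jacobi.

*The obstruction dies, by injectivity on $H^2$.* Put $b=\varphi(\omega')-\eta'\in B^1\otimes\mathfrak g_k$. By centrality $\varphi(F(\omega'))=F(\eta'+b)=F(\eta')+db=db$. So $F(\omega')$ becomes exact in $B$, hence it is exact in $A$: $F(\omega')=-da$ with $a\in A^1\otimes\mathfrak g_k$. Then $F(\omega'+a)=F(\omega')+da=0$.

*Matching with $\eta$, by surjectivity on $H^1$.* The difference $\varphi(\omega'+a)-\eta'=b+\varphi(a)$ is closed, because both elements are Maurer–Cartan and differ by a central term. Choose a closed $a'\in A^1\otimes\mathfrak g_k$ and $f\in B^0\otimes\mathfrak g_k$ with $b+\varphi(a)+\varphi(a')=df$. Then $\omega'+a+a'$ is Maurer–Cartan and, by property 2,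
$$\varphi(\omega'+a+a')=\eta'+df=e^{-f}*\eta'=e^{c-f}*\eta^{(k)} .$$
This completes the induction. The last claim is property 3. $\square$

**Transport through a zigzag (17).** Suppose $A$ is 1-formal, and let $\Psi:H^1(A)\to H^1(A)$ be the isomorphism that the zigzag from $(H^*(A),0)$ to $A$ induces. For $\theta\in MC(H^*(A)\otimes\mathfrak g)$, push forward along arrows and lift against arrows by (16). The result is $\omega\in MC(A\otimes\mathfrak g)$ with $[\omega_1]=(\Psi\otimes 1)(\theta_1)$. Moreover, for a 1-quasi-isomorphism $\varphi$ and classes $u,v$ of degree $1$, injectivity on $H^2$ gives $uv=0\iff\varphi(u)\varphi(v)=0$. Hence $uv=0\iff\Psi^{-1}(u)\Psi^{-1}(v)=0$.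

**Warm-up: $A=\Lambda(x,y,z)$, $dz=xy$, is not 1-formal.** Here $H^1(A)=\langle x,y\rangle$. The exact 2-forms are the multiples of $xy$, and $xz$, $yz$ are closed. Let $\mathfrak g$ be the free nilpotent Lie algebra of class $3$ on $X,Y$, and $Z=[X,Y]$. Suppose $A$ were 1-formal. All products in $H^1$ vanish, so $\theta=\Psi^{-1}(x)\otimes X+\Psi^{-1}(y)\otimes Y$ is Maurer–Cartan. By (17), and since $A^0=\mathbb R$ has no exact 1-forms, we get $\omega\in MC(A\otimes\mathfrak g)$ with $\omega_1=x\otimes X+y\otimes Y$. In degree $2$, $d\omega_2=-xy\otimes Z$, so $\omega_2=(-z+px+qy)\otimes Z$ with $p,q\in\mathbb R$. In degree $3$, $d\omega_3=-[\omega_1,\omega_2]$, whose $[X,Z]$-coefficient is $-x(-z+px+qy)=xz-q\,xy$. This is not exact, a contradiction.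

For $M_n$ we do not know $\Omega^*$ so explicitly, so we test the Maurer–Cartan element on loops instead.

## 10. Parallel transport around the hexagon

Let $n\ge7$ and suppose that $M_n$ is 1-formal.

**Step 1: transfer from $M_7$ to $M_n$.** We need the data of Sections 7 and 8 on $M_n$. Let $p:M_n\to M_7$ forget the last $n-7$ coordinates, and let $s:M_7\to M_n$ adjoin $x_m=m+\sqrt{1+\sum_{i\le7}x_i^2}$ for $m=8,\dots,n$. The new coordinates are distinct and larger than the old ones, so $s$ is well defined, and $ps=\mathrm{id}$. Replace $a_i,\tau$ by $p^*a_i,p^*\tau$ and $g_k,T$ by $s_*g_k,s_*T$. Products persist under $p^*$, group relations under $s_*$, and pairings because $ps=\mathrm{id}$. So (11), (13) and (14) hold on $M:=M_n$.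

**Step 2: a flat connection with prescribed first term.** By (17), the classes $\Psi^{-1}(a_i),\Psi^{-1}(\tau)$ also satisfy (11). Put
$$\theta=\sum_{i=1}^6\Psi^{-1}(a_i)\otimes x_i+\Psi^{-1}(\tau)\otimes t\in H^1(M)\otimes\mathfrak n .$$
Neighboring $x_i$ commute. For non-neighbors, and for $t$ with any $x_i$, the coefficients have product zero. So $\theta\in MC(H^*(M)\otimes\mathfrak n)$, and (17) gives $\omega\in MC(\Omega^*(M)\otimes\mathfrak n)$ with
$$[\omega_1]=\sum_i a_i\otimes x_i+\tau\otimes t. \tag{18}$$

**Step 3: holonomy.** We turn $\omega$ into a homomorphism on $\pi_1(M)$. Let $E=U(\mathfrak k)/U(\mathfrak k)_{\ge4}$, a finite-dimensional graded associative algebra with $E_0=\mathbb R$. By Poincaré–Birkhoff–Witt, $\mathfrak n$ embeds in the nilpotent ideal $E_+$ as a Lie subalgebra. By Baker–Campbell–Hausdorff, $N=\exp(\mathfrak n)$ is a group, closed in $1+E_+$, with $\exp$ and $\log$ polynomial bijections.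

For a path $\gamma$ let $y$ solve $\dot y=y\,\omega(\dot\gamma)$, $y(0)=1$. This linear equation has a solution in $E$ for all times, and it stays in $N$, since the field $y\mapsto y\,\omega(\dot\gamma)$ is tangent to $N$. Put $P(\gamma)=y(1)\in N$; this does not depend on the parametrization. If $y$ is a solution, so is $gy$ for constant $g$, hence $P(\gamma\delta)=P(\gamma)P(\delta)$.

*Homotopy invariance.* Reparametrize piecewise smooth paths so that they are smooth; homotopic smooth paths are smoothly homotopic. Let $h(s,\sigma)$ be a smooth homotopy with fixed endpoints, $\sigma$ the path parameter, and $h^*\omega=\mathcal A\,d\sigma+\mathcal B\,ds$. Flatness reads $\partial_\sigma\mathcal B=\partial_s\mathcal A+[\mathcal B,\mathcal A]$. Let $y^{-1}\partial_\sigma y=\mathcal A$, $y(s,0)=1$, and $\mathcal C=y^{-1}\partial_sy$. Then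
$$\partial_\sigma\mathcal C=-\mathcal A\mathcal C+y^{-1}\partial_\sigma\partial_sy,\qquad\partial_s\mathcal A=-\mathcal C\mathcal A+y^{-1}\partial_s\partial_\sigma y,$$
so $\partial_\sigma\mathcal C=\partial_s\mathcal A+[\mathcal C,\mathcal A]$. Thus $\mathcal B$ and $\mathcal C$ solve the same linear equation in $\sigma$, and both vanish at $\sigma=0$: $\mathcal B$ because the endpoints are fixed, $\mathcal C$ because $y(s,0)=1$. So $\mathcal C=\mathcal B$. At $\sigma=1$ we have $\mathcal B=0$, hence $\partial_sy(s,1)=0$.

So $P:\pi_1(M)\to N$ is a homomorphism. The degree-1 part of the equation is $\dot y_1=\omega_1(\dot\gamma)$, so $\log P(\gamma)\equiv\int_\gamma\omega_1$ mod $\mathfrak n_{\ge2}$. By (14) and (18),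
$$\log P(g_k)\equiv x_k+u_k\pmod{\mathfrak n_3},\quad u_k\in\mathfrak n_2,\qquad\log P(T)\equiv t\pmod{\mathfrak n_{\ge2}}. \tag{19}$$
Conjugation gives
$$\log P(T^{-1}g_6T)=e^{-\mathrm{ad}\log P(T)}\log P(g_6)\equiv x_6+u_6-[t,x_6]\pmod{\mathfrak n_3}. \tag{20}$$

**Step 4: the commutations in degree 3.** Elements $e^X,e^Y$ of $N$ commute iff $[X,Y]=0$: if they commute, then $e^{\mathrm{ad}X}Y=Y$, and $e^{\mathrm{ad}X}-1$ is $\mathrm{ad}X$ times an invertible operator, so $[X,Y]=0$; the converse is clear. Apply this to (13) with (19) and (20), and take degree-3 parts. The $\mathfrak n_3$-parts of the logarithms do not contribute, so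
$$[x_i,u_{i+1}]+[u_i,x_{i+1}]=0\quad(1\le i\le5),\qquad[x_6,u_1]+[u_6,x_1]=[[t,x_6],x_1]. \tag{21}$$

**Step 5: one multidegree at a time.** We isolate the part of (21) that involves $t$ once. The multidegree-$x_it$ part of $\mathfrak n_2$ is spanned by $[t,x_i]$, so the component of $u_i$ there is $\lambda_i[t,x_i]$ with $\lambda_i\in\mathbb R$. In (21) take the component in the multidegree of $x_ix_{i+1}t$, where $x_7=x_1$. It involves only these components of $u_i$ and $u_{i+1}$: $[x_i,u_{i+1}]$ contributes $\lambda_{i+1}w_i$, and by (15) $[u_i,x_{i+1}]$ contributes $-\lambda_iw_i$. Therefore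
$$(\lambda_{i+1}-\lambda_i)\,w_i=0\quad(1\le i\le5),\qquad(\lambda_1-\lambda_6)\,w_6=-w_6 .$$
Since $w_i\ne0$, we get $\lambda_1=\dots=\lambda_6$ and $\lambda_1-\lambda_6=-1$, a contradiction. This is the same inconsistent system, up to signs, as for the simple corrections in Section 7, now with every correction allowed.

So $M_n$ is not 1-formal, hence not formal, for every $n\ge7$. Together with Section 6 this proves the Theorem: the conjecture is false, and it first fails at $n=7$. $\blacksquare$

## 11. Consequences for the plane pure braid groups

A group $\pi$ is called *1-formal* if a $K(\pi,1)$ is 1-formal, computed with real piecewise polynomial forms; on a manifold these are joined to $\Omega^*$ by quasi-isomorphisms. This is a condition on the fundamental group of any connected $X$ with $\pi_1(X)=\pi$. Indeed, attach cells of dimension at least $3$ to $X$ to obtain $K=K(\pi,1)$. The restriction $H^*(K)\to H^*(X)$ is an isomorphism in degrees $0,1$ and injective in degree $2$. So both the map on forms and the map on cohomology rings with zero differential are 1-quasi-isomorphisms, and $X$ is 1-formal iff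 $K$ is.

**Corollary.** *For $n\ge7$, $PP_n$ is not a 1-formal group. Hence it is not isomorphic to a right-angled Artin group, nor to the fundamental group of a compact Kähler manifold, nor to that of a complement of a complex hyperplane arrangement.*

*Proof.* The first claim is the Theorem. Right-angled Artin groups are 1-formal by Kapovich–Millson, *Publ. IHÉS* 88 (1998). Compact Kähler manifolds are formal by Deligne–Griffiths–Morgan–Sullivan, *Invent. Math.* 29 (1975), and complements of complex hyperplane arrangements by Brieskorn, *Sém. Bourbaki* 401 (1971/72). So the fundamental groups of both are 1-formal. $\square$
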